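# The uniform box power $\prod^{\omega}(\omega_1+1)$ is not normal

## 1. Why one would guess that the power is normal

Take the compact ordinal space $\omega_1+1$ and form its countable power, with the topology of uniform convergence: a basic neighborhood of a sequence $x$ consists of the sequences $y$ that are close to $x$ in every coordinate, by the same tolerance everywhere. Is this space normal, that is, can any two disjoint closed sets be enclosed in disjoint open sets?

The natural first guess is yes. The factor is compact, there are only countably many coordinates, and over a metric factor the topology of uniform convergence is again metric. Let us make the question precise and then test the guess.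

**Definition 1.1 (uniformities).** A *uniformity* on a set $X$ is a filter of subsets $D\subseteq X^2$, called *entourages*, such that each $D$ contains the diagonal, $D^{-1}$ is an entourage whenever $D$ is, and for each $D$ there is an entourage $E$ with $E\circ E\subseteq D$. A *base* is a family of entourages such that every entourage contains a member of it. The ball $D(x)=\{y:\langle x,y\rangle\in D\}$ is a neighborhood of $x$ in the induced topology, and these balls form a neighborhood base at $x$.

**Definition 1.2 (uniform box product).** Let $X$ be a uniform space with base $\mathbf D$, and let $I$ be an index set. On the set product $\prod^I X$ put, for $D\in\mathbf D$,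
$$\underline D=\{\langle x,y\rangle:\ \langle x(i),y(i)\rangle\in D\ \text{ for all } i\in I\}.$$
The sets $\underline D$ form a base of a uniformity, because $\underline{D\cap D'}=\underline D\cap\underline{D'}$, $\underline{D^{-1}}=(\underline D)^{-1}$ and $\underline E\circ\underline E\subseteq\underline{E\circ E}$. The induced topology is the *uniform box topology*. The basic neighborhoods are the balls $\underline D(x)=\prod_{i\in I}D(x(i))$.

If $D'\subseteq D$ then $\underline{D'}\subseteq\underline D$, so the topology depends only on the uniformity of $X$, not on the base, and we may let $D$ run over all entourages. From now on $\prod^I X$ carries the uniform box topology.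

This topology lies between the Tychonoff product topology and the box topology. For an example that separates all three, take $X=\omega+1$ and $I=\omega$. Let $x_k(n)=1$ if $n=k$ and $x_k(n)=0$ otherwise. Then $x_k\to 0$ in the Tychonoff topology, but not in the uniform box topology: the point $0$ is isolated in $X$, so the set $D=\{0\}^2\cup(X\setminus\{0\})^2$ is a neighborhood of the diagonal, and $\underline D(0)$ contains only the zero sequence. On the other hand, let $y_k$ be the constant sequence $k$. Every neighborhood of the diagonal contains $(N,\omega]^2$ for some $N<\omega$, so $y_k$ converges to the constant sequence $\omega$ in the uniform box topology. It does not converge in the box topology, since the box $\prod_n(n,\omega]$ contains no $y_k$.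

We use the following textbook facts.

1. A compact Hausdorff space is normal, and it has exactly one compatible uniformity, namely all neighborhoods of the diagonal.
2. A Hausdorff uniform space whose uniformity has a countable base is metrizable.
3. In $\omega_1+1$ with the order topology, $0$ and all successors are isolated; a limit ordinal $\lambda\le\omega_1$ has the neighborhood base $\{(\mu,\lambda]:\mu<\lambda\}$; and for $\lambda<\omega_1$ both $[0,\lambda]$ and $(\lambda,\omega_1]$ are clopen. Countable subsets of $\omega_1$ are bounded in $\omega_1$. Any two closed unbounded subsets of $\omega_1$ meet.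

By fact 1, the uniformity on $\omega_1+1$ is the family of all neighborhoods of the diagonal. Here is a simple way to get entourages: if $P$ is a finite partition of a compact Hausdorff $X$ into clopen sets, then $D_P=\bigcup_{C\in P}C\times C$ is an open set containing the diagonal, so it is an entourage. Two points are $D_P$-close exactly when they lie in the same cell.

All spaces below are Hausdorff. Indeed, if $X$ is Hausdorff then so is $\prod^I X$, since its topology is finer than the Tychonoff topology.

Now we test the guess.

*Finite powers.* If $I$ is finite, the uniform box topology is the product topology: a product $\prod_i D_i(x(i))$ contains $\underline D(x)$ for $D=\bigcap_i D_i$. So $\prod^I(\omega_1+1)$ is compact Hausdorff, hence normal.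

*A two-point factor.* On $\{0,1\}$ the diagonal itself is an entourage, so $\prod^\omega\{0,1\}$ is discrete. It is normal, but it is an uncountable discrete space. Since $\omega_1+1$ contains $\{0,1\}$ as a clopen set, $\prod^\omega(\omega_1+1)$ contains $\{0,1\}^\omega$ as a closed discrete subset. So the infinite power is not compact, and the argument for finite powers does not extend. The guess survives.

*A countable ordinal as factor.* Let $\alpha<\omega_1$. The compact space $\alpha+1$ has a countable base, so it has a metric $\rho$, and $\prod^\omega(\alpha+1)$ carries the metric $\sup_i\rho(x(i),y(i))$. Again it is normal. This argument stops exactly at $\omega_1$: the point $\omega_1$ has no countable neighborhood base in $\omega_1+1$, so the uniformity of $\omega_1+1$ has no countable base.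

*Small closed sets.* J. Bell and S. Williams showed that $\prod^\omega(\omega_1+1)$ is *pseudo-normal*: two disjoint closed sets, one of which is countable, can be separated by disjoint open sets. So in a counterexample both closed sets must be uncountable.

The question whether $\prod^\omega(\omega_1+1)$ is normal is posed in the "Survey on Uniform Box Products" (http://www.ime.usp.br/~lucia/stw2013/slides/Williams.pdf). In spite of the evidence, the guess is wrong, and ZFC suffices to refute it.

**Theorem A.** $\prod^\omega(\omega_1+1)$ is not normal.

## 2. The diagonal against the top edge, and why $\omega_1$ itself does not fit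

The uniform box power has a spare factor.

**Lemma 2.1.** Let $X$ be compact Hausdorff. Then $\prod^\omega X$ is homeomorphic to $\bigl(\prod^{\omega\times\omega}X\bigr)\times X$, with the ordinary product topology on the right.

*Proof.* Reindexing by a bijection of index sets preserves the sets $\underline D$. So, using a bijection between $\omega$ and $(\omega\times\omega)\sqcup\{*\}$, we may work with the index set $(\omega\times\omega)\sqcup\{*\}$. The bijection $x\mapsto(x|_{\omega\times\omega},x(*))$ carries the ball $\underline D(x)$ onto $\underline D(x|_{\omega\times\omega})\times D(x(*))$. These sets form a neighborhood base in the product topology, because for entourages $D,D'$ we have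
$$\underline D(x')\times D'(a)\ \supseteq\ \underline{(D\cap D')}(x')\times(D\cap D')(a).\qquad\square$$

From here on we write
$$X=\omega_1+1\quad(\text{through Section 6}),\qquad Y=\textstyle\prod^{\omega\times\omega}(\omega_1+1).$$
By Lemma 2.1 it suffices to show that $Y\times(\omega_1+1)$ is not normal. A product with $\omega_1+1$ suggests a classical example, whose proof we give because it is the template for everything that follows.

**Model 2.2.** The space $\omega_1\times(\omega_1+1)$ is not normal.

*Proof.* Let $H=\omega_1\times\{\omega_1\}$ be the top edge and $K=\{(\alpha,\alpha):\alpha<\omega_1\}$ the diagonal. $H$ is clearly closed, $K$ is closed as the graph of a continuous map into a Hausdorff space, and the two are disjoint. Suppose $U\supseteq H$ and $V\supseteq K$ are disjoint and open. For each $\alpha$ choose $\beta(\alpha)<\omega_1$ with $\{\alpha\}\times(\beta(\alpha),\omega_1]\subseteq U$. Pick $\alpha_0=0$ and, recursively, $\alpha_{k+1}<\omega_1$ larger than $\alpha_k$ and $\beta(\alpha_k)$. Let $\lambda=\sup_k\alpha_k<\omega_1$. Then $\beta(\alpha_k)<\lambda$, so $(\alpha_k,\lambda)\in U$ for every $k$. But $(\alpha_k,\lambda)\to(\lambda,\lambda)\in V$, so $U\cap V\ne\emptyset$,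 a contradiction. $\square$

Closed subspaces of normal spaces are normal. So if $Y$ contained a *closed* copy of $\omega_1$, then $Y\times(\omega_1+1)$ would contain a closed copy of $\omega_1\times(\omega_1+1)$ and we would be done. This is the first thing to try, and it fails.

**Observation 2.3.** If $I$ is countable, then $\prod^I(\omega_1+1)$ has no closed subspace homeomorphic to $\omega_1$.

*Proof.* Let $\varphi:\omega_1\to\prod^I X$ be continuous, with coordinates $\varphi_i:\omega_1\to X$; these are continuous, as the topology is finer than the Tychonoff topology.

First we show that each $\varphi_i(\alpha)$ converges as $\alpha\to\omega_1$. By compactness there is a cluster point, meaning a point each of whose neighborhoods contains $\varphi_i(\alpha)$ for unboundedly many $\alpha$. Suppose $p<q$ were two cluster points. Then $p<\omega_1$, so $[0,p]$ and $(p,\omega_1]$ are clopen, and their preimages under $\varphi_i$ are two disjoint closed unbounded subsets of $\omega_1$, which is impossible. So there is exactly one cluster point $z(i)$. If $N$ is an open neighborhood of $z(i)$, then $\varphi_i(\alpha)\in N$ for all large $\alpha$, since otherwise unboundedly many values would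 lie in the compact set $X\setminus N$ and would have a cluster point there.

Next we show $\varphi(\alpha)\to z$ in the uniform box topology. Given an entourage $E$, for each $i\in I$ choose $\alpha_i<\omega_1$ with $\varphi_i(\alpha)\in E(z(i))$ for all $\alpha>\alpha_i$. Since $I$ is countable, $\alpha^*=\sup_i\alpha_i<\omega_1$, and $\varphi(\alpha)\in\underline E(z)$ for all $\alpha>\alpha^*$.

So $z$ lies in the closure of the image. If $\varphi$ were a homeomorphism onto a closed set, then $z=\varphi(\beta)$ for some $\beta$, and $\varphi(\alpha)\to\varphi(\beta)$ would give $\alpha\to\beta$ as $\alpha\to\omega_1$. But $[0,\beta]$ is a neighborhood of $\beta$ that contains no $\alpha>\beta$. $\square$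

The proof shows what goes wrong: if the parameter runs along a single chain of length $\omega_1$, then the countably many coordinates converge simultaneously, and the chain acquires an endpoint. So $\omega_1$ must be replaced by something else.

## 3. Increasing sequences that announce their next value

Look again at what Model 2.2 uses. We need a subset $Z\subseteq Y$ and a map $\sigma:Z\to\omega_1$ such that

1. $Z$ is closed in $Y$;
2. $\sigma$ is continuous as a map into $\omega_1+1$, so that its graph is closed in $Z\times(\omega_1+1)$;
3. the closing-off argument works: whatever bounds $\beta(z)<\omega_1$ are prescribed for $z\in Z$, there are points $z_k\in Z$ converging to some $z\in Z$ with $\beta(z_k)<\sigma(z)$ for all $k$.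

In Model 2.2 the essential object is the increasing sequence $\alpha_0<\alpha_1<\cdots$, built in $\omega$ steps. So let the points of $Z$ be such sequences, and let $\sigma$ be the supremum. Put
$$\mathcal F=\{f:\omega\to\omega_1\ :\ f\text{ strictly increasing},\ f(0)=0\}.$$
For $f\in\mathcal F$ the ordinal $\sup f$ is a countable limit ordinal, and $f(n)<\sup f$ for all $n$.

*The uncoded version fails on requirement 1.* Suppose we represent $f$ by the sequence $t_f(n)=f(n)+1$ in $\prod^\omega(\omega_1+1)$. Take $f_\beta(0)=0$ and $f_\beta(n)=\beta+n$ for $n\ge1$. Then $t_{f_\beta}=(1,\beta+2,\beta+3,\dots)$. Every entourage contains $(\mu,\omega_1]^2$ for some $\mu<\omega_1$, so $t_{f_\beta}$ converges to $t=(1,\omega_1,\omega_1,\dots)$ as $\beta\to\omega_1$. The set of all $t_f$ is therefore not closed. This does real harm: the points $(t_{f_\beta},\omega_1)$ lie on the "top edge", the points $(t_{f_\beta},\sup f_\beta)=(t_{f_\beta},\beta+\omega)$ lie on the "graph of $\sup$", and both families converge to $(t,\omega_1)$. The two sets we want to separate have intersecting closures.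

The trouble is that the value $f(1)$ can drift toward $\omega_1$ without the coordinates noticing. To prevent this, the sequence should *announce* $f(n+1)$ at a place that sits near $f(n)$. If $f(n)$ is already pinned down, an announcement written in the two isolated points $f(n)+1$ and $f(n)+2$ cannot be blurred. We have seen in Section 1 that $\prod^\omega\{0,1\}$ is discrete, and it has at least $\omega_1$ points, so an $\omega$-sequence of bits can announce any countable ordinal. This is why we index by $\omega\times\omega$: row $n$ has infinitely many places, and it will contain the announcement of $f(n+1)$.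

Since $\omega_1\le2^\omega$, fix an injection $\alpha\mapsto e_\alpha$ from $\omega_1$ into $\{0,1\}^\omega$. For $f\in\mathcal F$ define $x_f\in Y$ by
$$x_f(n,m)=f(n)+1+e_{f(n+1)}(m)\ \in\ \{f(n)+1,\ f(n)+2\},\tag{1}$$
and let
$$Z=\{x_f:f\in\mathcal F\}\subseteq Y .$$
For example, if $f(n)=\omega\cdot n$, then row $n$ of $x_f$ is a sequence of the ordinals $\omega\cdot n+1$ and $\omega\cdot n+2$, in the pattern of the bits of $e_{\omega\cdot(n+1)}$.

The map $f\mapsto x_f$ is injective. Indeed $f(0)=0$ is known, and if $f(n)$ is known, then row $n$ of $x_f$ gives $e_{f(n+1)}$ by (1), hence $f(n+1)$. So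
$$\sigma:Z\to\omega_1,\qquad\sigma(x_f)=\sup f,$$
is well defined.

One may worry that such rigid codes destroy requirement 3. They do not: the code in row $n$ only moves values between $f(n)+1$ and $f(n)+2$, and an entourage that contains $(\mu,\lambda]^2$ does not see this movement once $f(n)\ge\mu$ and $f(n)+2\le\lambda$. Each row is rigid on its own, but near the supremum all late rows look alike. The next two sections turn these two remarks into proofs.

## 4. Decoding a limit point row by row

**Claim 4.1.** Let $y\in\overline Z$ (closure in $Y$). Then there are $g\in\mathcal F$ and neighborhoods $O_0\supseteq O_1\supseteq\cdots$ of $y$ such that $x_f\in O_n$ implies $f(j)=g(j)$ for all $j\le n$. Moreover $y=x_g$. Hence $Z$ is closed in $Y$.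

*Proof.* **Step 1 (start).** The purpose is to begin the recursion. Put $g(0)=0$ and $O_0=Y$. Every $f\in\mathcal F$ has $f(0)=0=g(0)$.

**Step 2 (reading one row).** The purpose is to pass from $g(n)$ to $g(n+1)$. Suppose $O_0\supseteq\cdots\supseteq O_n$ and $g(0)<\dots<g(n)$ are given, with $x_f\in O_n$ implying $f(j)=g(j)$ for $j\le n$. Let $P$ be the partition of $\omega_1+1$ with the cells
$$\{g(n)+1\},\qquad\{g(n)+2\},\qquad\text{and the rest.}$$
Successors are isolated, so the cells are clopen and $D_P$ is an entourage. Put $O_{n+1}=O_n\cap\underline{D_P}(y)$, a neighborhood of $y$.

Let $x_f\in O_{n+1}$. Since $x_f\in O_n$, we have $f(n)=g(n)$, so $x_f(n,m)\in\{g(n)+1,g(n)+2\}$ for all $m$. For each $m$, the points $x_f(n,m)$ and $y(n,m)$ lie in the same cell of $P$. That cell is a singleton, so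
$$y(n,m)=x_f(n,m)=g(n)+1+e_{f(n+1)}(m)\qquad\text{for all }m.\tag{2}$$
If $x_{f'}\in O_{n+1}$ as well, (2) gives $e_{f(n+1)}=e_{f'(n+1)}$, hence $f(n+1)=f'(n+1)$. So all $x_f\in O_{n+1}$ have the same value $f(n+1)$. There is at least one such $x_f$, because $y\in\overline Z$ and $O_{n+1}$ is a neighborhood of $y$. Let $g(n+1)$ be the common value. It is larger than $f(n)=g(n)$. Now $x_f\in O_{n+1}$ implies $f(j)=g(j)$ for $j\le n+1$, and (2) reads
$$y(n,m)=g(n)+1+e_{g(n+1)}(m)\qquad\text{for all }m.\tag{3}$$

**Step 3 (the limit point is in $Z$).** The recursion yields a strictly increasing $g$ with $g(0)=0$, so $g\in\mathcal F$. Equation (3) for all $n$ says $y=x_g$. So $\overline Z\subseteq Z$. $\square$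

When Claim 4.1 is applied to a point $y=x_g$ of $Z$, the function it produces is this $g$: it produces some $g'$ with $x_{g'}=y=x_g$, and $f\mapsto x_f$ is injective. So every $x_g\in Z$ has neighborhoods $O_n$ in which $f$ agrees with $g$ on $\{0,\dots,n\}$.

## 5. Suprema vary continuously, and late rows blur

**Claim 5.1.** $\sigma:Z\to\omega_1+1$ is continuous.

*Proof.* Fix $g\in\mathcal F$, let $\lambda=\sup g$, and let $\mu<\lambda$. We want a neighborhood of $x_g$ in $Z$ that $\sigma$ maps into $(\mu,\lambda]$. Control from below comes from decoding, and control from above comes from one clopen cut.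

Choose $n$ with $g(n)>\mu$, let $O_n$ be the neighborhood of $x_g$ from Claim 4.1, and let $P=\{[0,\lambda],(\lambda,\omega_1]\}$, a clopen partition because $\lambda<\omega_1$. Let $x_f\in O_n\cap\underline{D_P}(x_g)$.

All values of $x_g$ are at most $\lambda$, because $g(i)+2<\lambda$ for every $i$ ($\lambda$ is a limit ordinal). Hence all values of $x_f$ are at most $\lambda$, so $f(i)<\lambda$ for all $i$, and $\sup f\le\lambda$. On the other side, $\sup f>f(n)=g(n)>\mu$. So $\sigma(x_f)\in(\mu,\lambda]$. $\square$

**Claim 5.2.** Let $f,g_k\in\mathcal F$ $(k\in\omega)$ satisfy $g_k(j)=f(j)$ for $j\le k$ and $\sup g_k\le\sup f$. Then $x_{g_k}\to x_f$ in $Y$.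

*Proof.* Let $\lambda=\sup f$ and let $E$ be an entourage of $\omega_1+1$. Since $E$ is a neighborhood of $(\lambda,\lambda)$, there is $\mu<\lambda$ with $(\mu,\lambda]^2\subseteq E$. Let $k$ be any index with $f(k)\ge\mu$; all sufficiently large $k$ qualify. We show $x_{g_k}\in\underline E(x_f)$ by comparing rows.

*Rows $n<k$.* Here $n$ and $n+1$ are both at most $k$, so $g_k$ and $f$ agree at $n$ and at $n+1$. By (1), $x_{g_k}(n,m)=x_f(n,m)$ for all $m$, and $E$ contains the diagonal.

*Rows $n\ge k$.* First, $x_f(n,m)>f(n)\ge f(k)\ge\mu$ and $x_f(n,m)\le f(n)+2<\lambda$. Second, $x_{g_k}(n,m)>g_k(n)\ge g_k(k)=f(k)\ge\mu$ and $x_{g_k}(n,m)\le g_k(n)+2<\sup g_k\le\lambda$. Both values lie in $(\mu,\lambda]$, so the pair is in $E$.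

Thus $x_{g_k}\in\underline E(x_f)$ for all large $k$. $\square$

The hypothesis $\sup g_k\le\sup f$ is needed. If $\sup g_k>\lambda$ for every $k$, then each $x_{g_k}$ has a value above $\lambda$, while all values of $x_f$ are at most $\lambda$, so no $x_{g_k}$ lies in $\underline{D_P}(x_f)$ for $P=\{[0,\lambda],(\lambda,\omega_1]\}$. In the proof of Theorem A this dictates the order of choices: $f(k+1)$ must be chosen above the *whole* sequence $g_k$.

## 6. Closing off along a branch: proof of Theorem A

By Lemma 2.1 it is enough to find two disjoint closed sets in $Y\times(\omega_1+1)$ that cannot be separated.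

**Step 1 (the two closed sets).** The purpose is to copy the top edge and the diagonal of Model 2.2. Let
$$H=Z\times\{\omega_1\},\qquad K=\{(x_f,\sup f):f\in\mathcal F\}.$$
$H$ is closed because $Z$ is closed in $Y$ (Claim 4.1). $K$ is the graph of $\sigma:Z\to\omega_1+1$, which is continuous (Claim 5.1) with Hausdorff target, so $K$ is closed in $Z\times(\omega_1+1)$. The latter is closed in $Y\times(\omega_1+1)$, so $K$ is closed there. Since $\sup f<\omega_1$ for every $f$, we have $H\cap K=\emptyset$.

**Step 2 (bounds from a supposed separation).** Suppose $U\supseteq H$ and $V\supseteq K$ are disjoint open sets. The purpose of this step is to extract the numbers $\beta$ that the recursion has to beat. For $g\in\mathcal F$ we have $(x_g,\omega_1)\in U$, so there is $\beta(g)<\omega_1$ with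
$$\{x_g\}\times(\beta(g),\omega_1]\subseteq U.\tag{4}$$

**Step 3 (the recursion).** The purpose is to build one $f\in\mathcal F$ together with $g_k\in\mathcal F$ that satisfy Claim 5.2, with $\beta(g_k)<\sup f$. Let $f(0)=0$. Given $f(0)<\dots<f(k)$, define $g_k$ to agree with $f$ on $\{0,\dots,k\}$ and to continue in the cheapest way,
$$g_k(k+j)=f(k)+j\qquad(j\in\omega).$$
Then $g_k\in\mathcal F$ and $\sup g_k=f(k)+\omega<\omega_1$. Note that $g_k$ is a complete element of $\mathcal F$, so $\beta(g_k)$ is already defined. Choose $f(k+1)<\omega_1$ larger than each of
$$f(k),\qquad\sup g_k,\qquad\beta(g_k).$$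
The resulting $f$ is strictly increasing with $f(0)=0$, so $f\in\mathcal F$. Let $\lambda=\sup f<\omega_1$.

**Step 4 (the contradiction).** Let $k\in\omega$. Since $\beta(g_k)<f(k+1)<\lambda<\omega_1$, (4) gives
$$(x_{g_k},\lambda)\in U\qquad\text{for every }k.$$
Since $\sup g_k<f(k+1)<\lambda$ and $g_k$ agrees with $f$ up to $k$, Claim 5.2 gives $x_{g_k}\to x_f$. Hence $(x_{g_k},\lambda)\to(x_f,\lambda)=(x_f,\sup f)\in K\subseteq V$. As $V$ is open, $(x_{g_k},\lambda)\in V$ for all large $k$, so $U\cap V\neq\emptyset$. This contradicts the choice of $U$ and $V$.

So $Y\times(\omega_1+1)$ is not normal, and by Lemma 2.1 neither is $\prod^\omega(\omega_1+1)$. $\blacksquare$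

## 7. Larger exponents and spaces that contain $\omega_1+1$

Non-normality passes upward from closed subspaces. This gives the following extension.

**Theorem B.** Let $X$ be a Hausdorff uniform space containing a subspace $F$ homeomorphic to $\omega_1+1$, and let $\kappa$ be an infinite cardinal. Then $\prod^\kappa X$ is not normal. In particular, $\prod^\kappa(\omega_1+1)$ is normal if and only if $\kappa$ is finite.

*Proof.* The plan is to find a closed copy of $\prod^\omega(\omega_1+1)$ inside $\prod^\kappa X$.

**Step 1 (from $X$ to $F$).** $F$ is compact, hence closed in the Hausdorff space $X$. The uniformity that $F$ inherits from $X$ induces the topology of $F$, so by uniqueness it is *the* uniformity of the compact space $F$. For every entourage $D$ of $X$,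
$$\underline D\cap\bigl(\textstyle\prod^\kappa F\bigr)^2=\underline{D\cap F^2},$$
so the uniform box product $\prod^\kappa F$ is a subspace of $\prod^\kappa X$. It is closed: if $x\in\prod^\kappa X$ has $x(\alpha)\notin F$ for some $\alpha$, choose an entourage $D$ with $D(x(\alpha))\cap F=\emptyset$; every $y\in\underline D(x)$ has $y(\alpha)\in D(x(\alpha))$, so $\underline D(x)\cap\prod^\kappa F=\emptyset$.

**Step 2 (from $\kappa$ to $\omega$).** Fix $a\in F$, regard $\omega\subseteq\kappa$, and let
$$T=\{x\in\textstyle\prod^\kappa F:\ x(\alpha)=a\text{ for all }\alpha\in\kappa\setminus\omega\}.$$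
$T$ is closed: if $x(\alpha)\ne a$ for some $\alpha\in\kappa\setminus\omega$, choose $D$ with $a\notin D(x(\alpha))$; then $\underline D(x)\cap T=\emptyset$. Restriction to $\omega$ is a bijection from $T$ onto $\prod^\omega F$. Two points of $T$ agree on $\kappa\setminus\omega$, and $D$ contains the diagonal, so they are $\underline D$-close exactly when their restrictions are. Hence $T$ is homeomorphic to $\prod^\omega F\cong\prod^\omega(\omega_1+1)$.

**Step 3 (conclusion).** $T$ is closed in $\prod^\kappa F$, which is closed in $\prod^\kappa X$, and $T$ is not normal by Theorem A. Closed subspaces of normal spaces are normal, so $\prod^\kappa X$ is not normal. For the last sentence of the theorem, infinite $\kappa$ is the case $X=F=\omega_1+1$, and for finite $\kappa$ we saw in Section 1 that $\prod^\kappa(\omega_1+1)$ is compact Hausdorff, hence normal. $\blacksquare$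

## 8. Corson compact factors give normal powers

We turn to positive results, beyond the metrizable factors of Section 1.

**Definition 8.1.** For $a\in\mathbb R^\Gamma$ the *support* of $a$ is $\{\gamma\in\Gamma:a(\gamma)\ne0\}$. A compact space $X$ is *Corson* if it embeds in some $\mathbb R^\Gamma$ so that each point of $X$ has countable support.

Compact metrizable spaces are Corson, since they embed in $\mathbb R^\omega$. A non-metrizable example is the one-point compactification of an uncountable discrete set $\Gamma$: send $\gamma$ to the unit vector at $\gamma$ and the point at infinity to $0$. Each coordinate of this map is the characteristic function of a clopen singleton, so the map is continuous; it is injective; and the supports have at most one element.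

**Theorem C.** If $X$ is Corson compact, then $\prod^\omega X$ is normal.

The difficulty is that the uniformity of $X$ may involve uncountably many coordinates $\gamma\in\Gamma$, so no single metric describes $\prod^\omega X$. The remedy is to refine step by step, and at each stage to control only those $\gamma$ that lie in the supports of finitely many chosen witnesses. Off all these supports the witnesses vanish, so no control is needed there.

*Proof.* Regard $X\subseteq\mathbb R^\Gamma$ as in the definition. As $X$ is compact, its unique uniformity is the one induced from $\mathbb R^\Gamma$. Write $Q=\prod^\omega X$.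

**Step 1 (pseudometrics).** The purpose is to describe the topology of $Q$ conveniently. For finite $F\subseteq\Gamma$ let
$$d_F(x,y)=\sup_{i\in\omega}\max_{\gamma\in F}|x(i)(\gamma)-y(i)(\gamma)|,\qquad d_\emptyset=0 .$$
This is finite because each coordinate is bounded on the compact set $X$. The sets $D_{F,\varepsilon}=\{\langle a,b\rangle\in X^2:|a(\gamma)-b(\gamma)|<\varepsilon\text{ for all }\gamma\in F\}$ form a base of the uniformity of $X$, and
$$\{d_F<\varepsilon\}\subseteq\underline{D_{F,\varepsilon}}\subseteq\{d_F\le\varepsilon\}\subseteq\{d_F<2\varepsilon\}.$$
So the pseudometrics $d_F$ generate the uniformity of $Q$. In particular each $d_F$ is continuous on $Q$, and $x_n\to x$ in $Q$ if and only if $d_F(x_n,x)\to0$ for each finite $F$. For $x\in Q$ the set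
$$\operatorname{supp}x=\bigcup_i\{\gamma:x(i)(\gamma)\neq0\}$$
is a countable union of countable sets, hence countable.

**Step 2 (a tree of open sets).** Let $H,K\subseteq Q$ be closed and disjoint. The purpose is to cut $Q$ into ever smaller open pieces until each piece has closure missing $H$ or missing $K$. We build open sets $W_s$ indexed by finite sequences $s$; we write $|s|$ for the length of $s$ and $s|j$ for its initial segment of length $j$. Start with $W_\emptyset=Q$. Given $W_s$, if $\overline{W_s}$ misses $H$ or misses $K$, stop at $s$: it gets no children. Otherwise do the following.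

Choose $h_s\in\overline{W_s}\cap H$ and $k_s\in\overline{W_s}\cap K$. List the countable set $\operatorname{supp}h_s\cup\operatorname{supp}k_s$ as $\gamma_{s,0},\gamma_{s,1},\dots$ (the list may be finite or empty). Let $F_s$ be the finite set of all listed $\gamma_{s|j,\,m}$ with $j,m\le|s|$. Cover $Q$ by open $d_{F_s}$-balls of radius $2^{-|s|-1}$. By A. H. Stone's theorem, pseudometric spaces are paracompact, so this cover has a refinement $\{O_a\}_a$ that covers $Q$ and is open and locally finite in the $d_{F_s}$-topology. Since $d_{F_s}$ is continuous on $Q$, the sets $O_a$ are open in $Q$ and the family is locally finite in $Q$. Each $O_a$ has $d_{F_s}$-diameter at most $2^{-|s|}$. The family $\{O_a\}_a$ depends on $s$. The children of $s$ are the sequences $s^\frown a$, with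
$$W_{s^\frown a}=W_s\cap O_a .$$

**Step 3 (local finiteness of levels).** We show by induction on $n$ that $\{W_s:|s|=n\}$ is locally finite in $Q$. For $n=0$ the family has one member. Assume the claim for $n$ and let $x\in Q$. Some neighborhood $N$ of $x$ meets $W_s$ for only finitely many $s$ of length $n$. For each of these finitely many $s$ at which we did not stop, $x$ has a neighborhood $N_s$ that meets only finitely many of the sets $O_a$ used at $s$. The intersection of $N$ with these $N_s$ is a neighborhood of $x$ that meets only finitely many $W_{s^\frown a}$.

Let $\mathcal G_n$ be the family of all $W_s$ with $|s|=n$ at which we stopped. Each $\mathcal G_n$ is locally finite.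

**Step 4 (the stopped sets cover $Q$).** This is the step where countable supports are used. Suppose $y\in Q$ is in no member of $\bigcup_n\mathcal G_n$. We have $y\in W_\emptyset$. Whenever $y\in W_s$, we did not stop at $s$, and since the sets $O_a$ used at $s$ cover $Q$, some child of $s$ contains $y$. So there is an infinite branch $s_0\subset s_1\subset\cdots$ with $|s_n|=n$, $y\in W_{s_n}$, and no $s_n$ stopped. Write $h_n=h_{s_n}$, $k_n=k_{s_n}$ and
$$S=\bigcup_n(\operatorname{supp}h_n\cup\operatorname{supp}k_n).$$

*Coordinates in $S$.* Let $\gamma\in S$. Then $\gamma=\gamma_{s_j,m}$ for some $j$ and $m$, and since $s_n|j=s_j$ for $n\ge j$, we get $\gamma\in F_{s_n}$ for all $n\ge\max(j,m)$. The set $W_{s_{n+1}}$ has $d_{F_{s_n}}$-diameter at most $2^{-n}$, and by continuity of $d_{F_{s_n}}$ so does its closure. The points $h_{n+1}$, $k_{n+1}$ and $y$ all lie in $\overline{W_{s_{n+1}}}$. Hence, for $n\ge\max(j,m)$ and all $i\in\omega$,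
$$|h_{n+1}(i)(\gamma)-y(i)(\gamma)|\le2^{-n},\qquad|k_{n+1}(i)(\gamma)-y(i)(\gamma)|\le2^{-n}.\tag{5}$$

*Coordinates outside $S$.* If $\gamma\notin S$, then $h_n(i)(\gamma)=k_n(i)(\gamma)=0$ for all $n$ and $i$.

*The limit.* Define $z(i)\in\mathbb R^\Gamma$ by $z(i)(\gamma)=y(i)(\gamma)$ for $\gamma\in S$ and $z(i)(\gamma)=0$ for $\gamma\notin S$. For each $i$, $h_n(i)\to z(i)$ coordinatewise, that is, in $\mathbb R^\Gamma$. Since $X$ is closed in $\mathbb R^\Gamma$, $z(i)\in X$, so $z\in Q$. Let $F\subseteq\Gamma$ be finite. The coordinates $\gamma\in F\setminus S$ contribute $0$ to $d_F(h_n,z)$ and $d_F(k_n,z)$. For the finitely many $\gamma\in F\cap S$ the bounds (5) are uniform in $i$ and tend to $0$. So $d_F(h_n,z)\to0$ and $d_F(k_n,z)\to0$, for every finite $F$. Hence $h_n\to z$ and $k_n\to z$ in $Q$. As $H$ and $K$ are closed, $z\in H\cap K$, a contradiction.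

**Step 5 (separation).** The purpose is to assemble disjoint open sets from the countably many locally finite families. Let
$$O_n=\bigcup\{G\in\mathcal G_n:\overline G\cap K=\emptyset\},\qquad O_n'=\bigcup\{G\in\mathcal G_n:\overline G\cap K\ne\emptyset\}.$$
If $G$ is of the second kind, then $\overline G\cap H=\emptyset$, because we stopped at $G$. The closure of the union of a locally finite family is the union of the closures, so $\overline{O_n}\cap K=\emptyset$ and $\overline{O_n'}\cap H=\emptyset$ for all $n$.

Let $x\in H$. By Step 4, $x$ is in some $G\in\mathcal G_n$. Then $\overline G$ meets $H$, so $G$ is of the first kind and $x\in O_n$. Let $x\in K$. Then $x$ is in some $G\in\mathcal G_n$, $\overline G$ meets $K$, and $x\in O_n'$. Thus $H\subseteq\bigcup_nO_n$ and $K\subseteq\bigcup_nO_n'$. Put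
$$U=\bigcup_n\Bigl(O_n\setminus\bigcup_{j\le n}\overline{O_j'}\Bigr),\qquad V=\bigcup_n\Bigl(O_n'\setminus\bigcup_{j\le n}\overline{O_j}\Bigr).$$
Both are open. Since no $\overline{O_j'}$ meets $H$, $H\subseteq U$; since no $\overline{O_j}$ meets $K$, $K\subseteq V$. Suppose $x\in U\cap V$, say $x\in O_n\setminus\bigcup_{j\le n}\overline{O_j'}$ and $x\in O_m'\setminus\bigcup_{j\le m}\overline{O_j}$. If $m\le n$, the first membership excludes $x\in O_m'$. If $n<m$, the second excludes $x\in O_n$. Either way we have a contradiction, so $U\cap V=\emptyset$. $\blacksquare$

Theorems A and C together show that $\omega_1+1$ is not Corson.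

## 9. Compact ordinals and Valdivia compacta

For compact ordinals the results give a sharp dividing line at $\omega_1$.

**Corollary D.** For an ordinal $\alpha$: $\prod^\omega(\alpha+1)$ is normal if and only if $\alpha<\omega_1$, if and only if $\prod^\omega(\alpha+1)$ is metrizable.

*Proof.* Let $\alpha<\omega_1$. Then $\alpha+1$ is compact metrizable, so its uniformity has a countable base $\{D_n\}$. The sets $\underline{D_n}$ form a countable base of the uniformity of $\prod^\omega(\alpha+1)$, which is Hausdorff. By fact 2 of Section 1 the product is metrizable, and therefore normal.

Let $\alpha\ge\omega_1$. Then $[0,\omega_1]$ is a closed subspace of $\alpha+1$ homeomorphic to $\omega_1+1$. By Theorem B, $\prod^\omega(\alpha+1)$ is not normal, hence not metrizable. $\blacksquare$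

The last corollary concerns a class that contains both the Corson compacta and $\omega_1+1$.

**Definition 9.1.** A compact space $X$ is *Valdivia* if it embeds in some $\mathbb R^\Gamma$ so that the points of $X$ with countable support form a dense subset of $X$.

Every Corson compact space is Valdivia. For an example that is not Corson, take $\omega_1+1$ with the map that sends $\alpha$ to the characteristic function of $[0,\alpha)$ in $\{0,1\}^{\omega_1}\subseteq\mathbb R^{\omega_1}$. Coordinate $\gamma$ of this map is the characteristic function of the clopen set $(\gamma,\omega_1]$, so the map is continuous. It is injective, so by compactness it is an embedding. The support of the image of $\alpha$ is $[0,\alpha)$, which is countable exactly for $\alpha<\omega_1$, and $[0,\omega_1)$ is dense in $\omega_1+1$.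

**Corollary E.** For a Valdivia compact space $X$ the following are equivalent:

1. $\prod^\omega X$ is normal;
2. $X$ contains no copy of $\omega_1+1$;
3. $X$ is Corson compact.

*Proof.* That (1) implies (2) is Theorem B with $\kappa=\omega$. That (3) implies (1) is Theorem C. That (2) implies (3) is the theorem of R. Deville and G. Godefroy (*Some applications of projective resolutions of identity*, Proc. London Math. Soc. 67 (1993)): a Valdivia compact space containing no homeomorphic copy of $[0,\omega_1]$ is Corson. This is the one place where we use a cited theorem beyond standard textbook facts. $\blacksquare$
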